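# Continua in which every midset has two points

## 1. Perpendicular bisectors on a circle, an ellipse and a broken circle

Take the unit circle in the plane with the Euclidean distance, and two distinct points $a=e^{i\alpha}$, $b=e^{i\beta}$ on it. Which points $e^{i\theta}$ of the circle are equally far from $a$ and $b$? We need $\cos(\theta-\alpha)=\cos(\theta-\beta)$, that is, $\theta-\alpha\equiv\pm(\theta-\beta)$ modulo $2\pi$. The plus sign would give $\alpha\equiv\beta$, so it is excluded. The minus sign gives $2\theta\equiv\alpha+\beta$. With $\sigma=(\alpha+\beta)/2$, the answer is $\theta\equiv\sigma$ or $\theta\equiv\sigma+\pi$: exactly two points, whatever $a$ and $b$ are. The arc-length distance on the circle is $2\arcsin$ of half the chord, a strictly increasing function of the chord, so it gives the same two points, namely the midpoints of the two arcs between $a$ and $b$.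

An ellipse with the Euclidean distance behaves in the same way. The points of the plane equidistant from $a$ and $b$ form the perpendicular bisector of the chord, which passes through the midpoint of the chord. That midpoint is interior to the region bounded by the ellipse, and a line through an interior point of a compact convex set meets the boundary in exactly two points.

Now break the circle. Let $A=\{e^{i\theta}:0\le\theta\le 3\pi/2\}$ with the Euclidean distance, and take $0\le\alpha<\beta\le 3\pi/2$. Then $\sigma\in(0,3\pi/2)$, so the point $e^{i\sigma}$ always lies in $A$. The second candidate $-e^{i\sigma}$ lies in $A$ if $\sigma\le\pi/2$ (as the angle $\sigma+\pi$) or if $\sigma\ge\pi$ (as the angle $\sigma-\pi$), and it does not lie in $A$ if $\pi/2<\sigma<\pi$. So $A$ has some pairs with two equidistant points and some pairs with only one. The bad pairs are those for which the bisector passes strictly between the two ends of $A$ and leaves them on opposite sides. Could a cleverer metric on an arc repair this? Could some quite different space have exactly two equidistant points for every pair?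

**Definition.** Let $(X,d)$ be a metric space. For distinct $a,b\in X$ the *midset* is $M(a,b)=\{x\in X: d(a,x)=d(b,x)\}$. The space has the *double midset property* (DMP) if every midset $M(a,b)$, $a\ne b$, consists of exactly two points. A *continuum* is a compact connected metric space with more than one point. A *simple closed curve* is a space homeomorphic to a circle.

The problem comes from "Continuous Finite Apollonius Sets In Metric Spaces": must every continuum with the DMP be a simple closed curve? This has been conjectured. Two results may be quoted: a complete convex metric space with the DMP is isometric to a circle with the arc-length metric; and a continuum with the DMP whose midset function $(x,y)\mapsto M(x,y)$ is continuous off the diagonal, in the sense of set limits, is a simple closed curve. Neither is used below. We assume no convexity and no continuity of midsets.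

**Theorem 1.** If a continuum $(X,d)$ has the DMP, then $X$ is a simple closed curve.

**Theorem 2.** Let $(X,d)$ be a continuum all of whose midsets $M(a,b)$, $a\ne b$, have at most two points. Then exactly one of the following holds:

1. $X$ is a simple closed curve. Then $X$ has the DMP, each of the two open arcs of $X\setminus\{a,b\}$ contains exactly one point of $M(a,b)$, $M(a,b)$ separates $a$ from $b$, and the midset function is continuous off the diagonal.
2. $X$ is a dendrite, and some midset consists of exactly one point.

Moreover, a continuum admits a compatible metric with the DMP if and only if it is a simple closed curve.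

Dendrites are recalled in the next section. Most of the work is Theorem 1; Theorem 2 follows in Section 12. The broken circle $A$ is an example of case 2.

**Notation.** For $a,b,x,y\in X$ put
$$f_{ab}(x)=d(a,x)-d(b,x),\qquad g_x(y)=d(x,y).$$
Thus $f_{ab}(x)=g_x(a)-g_x(b)$, and $x\in M(a,b)$ means $f_{ab}(x)=0$, or equivalently $g_x(a)=g_x(b)$. For $a\neq b$ we have $f_{ab}(a)<0<f_{ab}(b)$. A *zero* is a zero of $f_{ab}$. Under the DMP there are exactly two for each pair $a\ne b$, so producing three zeros is a contradiction, and most contradictions below have this form. Also $|f_{a'b'}(x)-f_{ab}(x)|\le d(a,a')+d(b,b')$ for all $x$, so $f_{ab}$ varies uniformly continuously with the pair. Arcs are nondegenerate, and $W^\circ$ is an arc $W$ without its end points. The same formula $g_x(a)-g_x(b)$ is read in two ways throughout: as a function of $x$ it has two zeros, and as a function of $a$ it tells us how a zero reacts when $a$ moves.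

## 2. Local connectedness, closed curves and dendrites

**Proposition 2.1.** A continuum with the DMP is locally connected.

*Proof.* If a continuum is not locally connected, it contains a nondegenerate continuum of convergence (Nadler, *Continuum Theory*, Thm 5.12): a nondegenerate subcontinuum $K$ and subcontinua $K_n\to K$ with $K_n\cap K=\emptyset$ for all $n$. (Picture the comb with spine $[0,1]\times\{0\}$ and teeth $K_n=\{1/n\}\times[0,1]$ converging to $K=\{0\}\times[0,1]$.) Take $a\ne b$ in $K$. For large $n$ the set $K_n$ meets the open sets $\{f_{ab}<0\}\ni a$ and $\{f_{ab}>0\}\ni b$. It is connected, so it contains a point of $M(a,b)$. Since $M(a,b)$ has two points, one of them, say $x$, lies in infinitely many $K_n$. Then $x\in K$, because $K_n\to K$. This contradicts $K_n\cap K=\emptyset$. $\square$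

**Proposition 2.2.** If $X$ is a continuum with the DMP and $E\subset X$ is a simple closed curve, then $X=E$.

*Proof.* Let $a\neq b$ in $E$. Along each of the two arcs of $E$ from $a$ to $b$ the function $f_{ab}$ goes from negative to positive, so each open arc of $E\setminus\{a,b\}$ contains a zero. These are both zeros, so $M(a,b)\subset E$. If $x\in X\setminus E$, then $x\notin M(a,b)$, that is $g_x(a)\neq g_x(b)$, for all $a\neq b$ in $E$. So $g_x|_E$ is a continuous injective real function on a circle. No such function exists, since on each of the two arcs between a maximum and a minimum it takes every intermediate value. $\square$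

A *dendrite* is a locally connected continuum without simple closed curves. So if Theorem 1 fails for $X$, then $X$ is a dendrite. **Standing assumption, through Section 11:** $X$ is a dendrite with the DMP. We look for a contradiction.

**Facts on dendrites** (Nadler, Ch. X).

- (D1) Distinct points $x,y$ are joined by a unique arc $[x,y]$; write $(x,y)=[x,y]\setminus\{x,y\}$. Connected open sets, and subcontinua, contain $[x,y]$ along with $x,y$.
- (D2) The components $K$ of $X\setminus\{x\}$ are open with closure $K\cup\{x\}$. Their number is the *order* of $x$. Order $1$: $x$ is a *leaf*. Order at least $3$: $x$ is a *branch point*.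
- (D3) A point of $(x,y)$ separates $x$ from $y$. Hence a leaf is never interior to an arc.
- (D4) Nondegenerate subcontinua $Y$ are dendrites, and a branch point $e$ of $Y$ is a branch point of $X$. (Points in different components of $Y\setminus\{e\}$ are joined by an arc through $e$, so by (D3) they lie in different components of $X\setminus\{e\}$.)
- (D5) A dendrite without branch points is an arc.
- (D6) Three distinct points have a unique *median*, the common point of the three arcs joining them. If it differs from all three, it is a branch point.
- (D7) If $B$ is a connected open neighborhood of $x$ and $K$ a component of $X\setminus\{x\}$, then $K\cap B$ is nonempty, since $x\in\overline K$, and connected, since it contains $[u,v]$ for $u,v\in K\cap B$.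

For instance, $[0,1]\times\{0\}$ with the teeth $\{1/n\}\times[0,1/n]$, $n\ge2$, is a dendrite. Its branch points are the points $(1/n,0)$, all of order $3$. The point $(0,0)$, to which they converge, is a leaf. A dendrite can thus have infinitely many branch points.

**Lemma 2.3.** Let $W=[\lambda,w]$ be an arc, $\lambda$ a leaf, with no branch point in $(\lambda,w)$. Then $[\lambda,w)$ is a component of $X\setminus\{w\}$. Hence for $x\in X\setminus[\lambda,w)$, $x\ne w$, we have $[x,w]\cap[\lambda,w)=\emptyset$, and $W$ is the terminal segment of $[x,\lambda]$. If $w$ is also a leaf, then $X=W$.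

*Proof.* Let $C$ be the component of $X\setminus\{w\}$ containing $\lambda$; then $[\lambda,w)\subset C$. Suppose $z\in C\setminus[\lambda,w)$, and let $c$ be the median of $z,\lambda,w$. As $c\in[z,\lambda]\subset C$, we have $c\neq w$. If $c=\lambda$, the leaf $\lambda$ would be interior to $[z,w]$, so $c\ne\lambda$. As $z\notin[\lambda,w]$, also $c\neq z$. So $c\in(\lambda,w)$ is a branch point, a contradiction. Hence $C=[\lambda,w)$.

If $x\ne w$ is not in $[\lambda,w)$, it lies in another component $K'$ of $X\setminus\{w\}$, and $[x,w]\subset K'\cup\{w\}$ is disjoint from $[\lambda,w)$. So $[x,\lambda]=[x,w]\cup[w,\lambda]$. If $w$ is a leaf, then $X\setminus\{w\}$ is connected, hence equals $[\lambda,w)$. $\square$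

## 3. The arc by hand, and the limit of moving a point

Suppose $X$ is an arc with ends $\lambda,\mu$. The function $f_{\lambda\mu}$ is negative at $\lambda$, positive at $\mu$, and has exactly two zeros, which cut the arc into three pieces. The outer pieces have signs $-$ and $+$, and the middle piece has one of them. So at one zero the sign changes, and at the other, say $x$, the function touches zero and goes back. The signs at $\lambda$ and $\mu$ are stable, so every pair $(a,b)$ near $(\lambda,\mu)$ has such a touching zero.

A double zero looks easy to destroy, so the natural move is to shift $a$ a little. Say $f_{ab}>0$ on both sides of $x$. If there were $a'$ arbitrarily near $a$ with $g_x(a')<g_x(a)$, then $f_{a'b}(x)=g_x(a')-g_x(b)<0$, while $f_{a'b}$ would still be positive at two fixed points on either side of $x$. This gives two zeros near $x$, and a third one near the zero where the sign changes: a contradiction. The conclusion is only that $a$ is a local minimum of $g_x$. In the same way $b$ is a local maximum of $g_x$. So $g_x(a)=g_x(b)$ is an extremal value of $g_x$, and for a given $x$ there are only countably many extremal values.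

Here the argument stops. The point $x$ depends on $(a,b)$, and so does the countable set of exceptional values; nothing said so far forbids every pair near $(\lambda,\mu)$ from having a touching zero $x$ for which its own value is exceptional. Nor is it absurd that one $x$ serves a whole open set of pairs: if two small arcs $U,V$ lie on a circle about $p$, then $g_p$ is constant on $U\cup V$, and $p$ is a zero for every $(a,b)\in U\times V$, at an extremal value of $g_p$.

The way past this point has two parts. At a branch point $q$ the moving argument does work, because one can fix $q$ and choose values outside a fixed countable set; this reduces $X$ to one of four finite trees. On a finite tree one then counts signs modulo 2, to see which pairs must have an even zero, and a Baire category argument shows that the situation of the concentric arcs is the only one in which this can happen on an open set of pairs. That situation is rigid enough to be excluded.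

## 4. Perturbing a zero, and branch points

Let $M(a,b)=\{x,y\}$. For a component $K$ of $X\setminus\{x\}$ and a connected open neighborhood $B\not\ni y$ of $x$, the set $K\cap B$ is nonempty, connected and free of zeros, so $f_{ab}$ has a constant sign on it. This sign does not depend on $B$: given $B_1,B_2$, take a connected open neighborhood $B_3\subset B_1\cap B_2$ of $x$, and then $K\cap B_3$ is a nonempty subset of both $K\cap B_1$ and $K\cap B_2$.

**Definition.** Let $n_+(x)$, $n_-(x)$ be the numbers (possibly infinite) of components $K$ of $X\setminus\{x\}$ with sign $+$, $-$. So $n_+(x)+n_-(x)$ is the order of $x$. The zero $x$ is *crossing* if $n_+(x),n_-(x)\ge1$, and *touching* otherwise.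

The definition makes sense whenever the midset is finite. On the broken circle $A$ of Section 1 take $\alpha=\pi/4$, $\beta=3\pi/4$. The zeros are at the angles $\pi/2$ and $3\pi/2$. The first has $n_+=n_-=1$ and is crossing. The second is an end of $A$, and points of $A$ near it lie on the side of $b$, so $n_+=1$, $n_-=0$, and it is touching.

**Observation 4.1.** The open arc $(a,b)$ contains a crossing zero. Indeed $f_{ab}$ goes from $-$ to $+$ along $[a,b]$ and has at most two zeros there, so at one of them the sign changes from $-$ to $+$. By (D3) the two sides of this zero on $[a,b]$ lie in different components of its complement.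

**Lemma 4.2 (perturbation).** Let $M(a,b)=\{x,y\}$ and let $B$ be a neighborhood of $x$. For all $(a',b')$ close enough to $(a,b)$:

- if $f_{a'b'}(x)>0$, then $f_{a'b'}$ has at least $\min(n_-(x),3)$ zeros in $B\setminus\{x\}$;
- if $f_{a'b'}(x)<0$, then $f_{a'b'}$ has at least $\min(n_+(x),3)$ zeros in $B\setminus\{x\}$;
- if $x$ is crossing, then $f_{a'b'}$ has a zero in $B$.

*Proof.* Shrink $B$ so that it is connected and open and $y\notin B$. For the first claim choose $\min(n_-(x),3)$ components $K$ with sign $-$ and a point $z_K\in K\cap B$ in each. Then $f_{ab}(z_K)<0$, and $f_{a'b'}(z_K)<0$ persists for $(a',b')$ close to $(a,b)$. If $f_{a'b'}(x)>0$, each arc $[x,z_K]\subset B\cap(K\cup\{x\})$ contains a zero in $K$, and different components give different zeros. The second claim is the same with signs exchanged. For the third, choose $z_K,z_L\in B$ in components of opposite signs; the arc $[z_K,z_L]\subset B$ contains a zero of $f_{a'b'}$. $\square$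

**Definition.** $\Lambda_x$ is the set of values of $g_x$ at its local maxima and local minima.

The set $\Lambda_x$ is countable, since each such value is the supremum or the infimum of $g_x$ over a member of a countable base. If $g_x(a)=t\notin\Lambda_x$, then $a$ is not a local extremum, so arbitrarily near $a$ there are $a'$ with $g_x(a')>t$ and $a''$ with $g_x(a'')<t$. Thus if $g_x(a)=g_x(b)=t\notin\Lambda_x$, then *by moving $a$ slightly, $f(x)$ can be given either sign*.

**Lemma 4.3.** Let $M(a,b)=\{x,y\}$, $x$ not a leaf, $g_x(a)=g_x(b)\notin\Lambda_x$. Then $x$ is crossing and $n_\pm(x)\le2$. If moreover $x$ is a branch point, then $y$ is touching.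

*Proof.* Suppose $x$ is touching, say $n_+(x)=0$; then $n_-(x)\ge2$, and $y$ is crossing by 4.1. Move $a$ so that $f(x)>0$: Lemma 4.2 gives two zeros near $x$ and one near $y$, three in all. If $n_-(x)=0$, make $f(x)<0$ instead. So $x$ is crossing. If $n_-(x)\ge3$ or $n_+(x)\ge3$, moving $a$ so that $f(x)>0$, respectively $f(x)<0$, gives three zeros near $x$. So $n_\pm(x)\le2$. If $x$ is a branch point, then $n_+(x)+n_-(x)\ge3$, so one of them is $2$, and a suitable move of $a$ gives two zeros near $x$. Then there is none near $y$, so $y$ is not crossing, by the third part of 4.2. $\square$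

**Lemma 4.4.** Let $M(a,b)=\{x,y\}$ with $x$ a branch point. It is impossible that there are pairs $(a',b')$ arbitrarily near $(a,b)$ with $f_{a'b'}(y)=0<f_{a'b'}(x)$ and also such pairs with $f_{a'b'}(y)=0>f_{a'b'}(x)$.

*Proof.* One of $n_-(x),n_+(x)$ is at least $2$. Pairs of the first kind, if $n_-(x)\ge2$, or of the second kind, if $n_+(x)\ge 2$, have two zeros near $x$, and $y$ is a third. $\square$

**Lemma 4.5.** Let $q$ be a branch point. Then $q$ has order $3$ or $4$. For each component $K$ of $X\setminus\{q\}$:

- (i) each $t\notin\Lambda_q$ is taken at most once by $g_q$ on $K$;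
- (ii) (connected fibers) if $u,v\in K\cup\{q\}$ and $g_q(u)=g_q(v)=t$, $u\ne v$, then $g_q\equiv t$ on $[u,v]$.

In particular $g_q$ is nondecreasing along any arc starting at $q$.

*Proof.* (i) Let $u\ne v$ in $K$ with $g_q(u)=g_q(v)\notin\Lambda_q$. Then $q\in M(u,v)$, and by 4.3 the other zero is touching. But $(u,v)\subset K$ contains a crossing zero by 4.1, and it is not $q$. Contradiction.

(ii) Since $u\neq v$, neither is $q$ (otherwise $t=0$ and both are $q$), so $[u,v]\subset K$. If $g_q(z)\neq t$ for some $z\in(u,v)$, all values strictly between $t$ and $g_q(z)$ are taken on $(u,z)$ and on $(z,v)$, so twice in $K$. Uncountably many values are so taken, hence one outside $\Lambda_q$, contradicting (i).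

*Monotonicity.* An arc starting at $q$ lies in $K\cup\{q\}$ for one component $K$. Let $x$ precede $y$ on it and suppose $g_q(x)>g_q(y)=t>0$. As $g_q(q)=0<t<g_q(x)$, there is $x'\in[q,x]$ with $g_q(x')=t$, and $x\in(x',y)$ has $g_q(x)\ne t$, contradicting (ii).

*Order.* For each component $K$ the set $K\cup\{q\}$ is connected, so $g_q$ takes all small positive values on $K$. Choose $t>0$ small, $t\notin\Lambda_q$, and points $a,b$ in different components with $g_q(a)=g_q(b)=t$. By 4.3 with $x=q$, the order $n_+(q)+n_-(q)$ is at most $4$. $\square$

## 5. Arcs at constant distance from a point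

**Definition.** An arc $W$ is *$p$-constant* if $g_p\equiv r$ on $W$ for some $r$.

For example, in the plane continuum formed by the segment from $0$ to $1$ and the circular arc $\{e^{i\theta}:0\le\theta\le1\}$, the circular arc is $0$-constant. Under the DMP such arcs are very restricted. First, $r>0$ and $p\notin W$, since $W$ has more than one point. Second, for $u\neq u'$ in $W$ we have $p\in M(u,u')$, and $(u,u')$ contains a zero, so
$$M(u,u')=\{p,m\}\quad\text{with } m\in(u,u')\subset W^\circ.\tag{1}$$

**Lemma 5.1.** Let $W$ be $p$-constant.

- (a) If $x\notin W^\circ\cup\{p\}$, then $g_x$ is injective, hence strictly monotone, on $W$. If $C\subset X\setminus(W^\circ\cup\{p\})$ is connected, the direction of monotonicity is the same for all $x\in C$.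
- (b) If $W$ is also $p'$-constant, then $p'=p$.
- (c) $W^\circ$ contains no branch point.
- (d) Every nondegenerate component of a fiber $\{g_p=r\}$ is an arc (for any $p\in X$ and any $r$).

*Proof.* (a) By (1), $x\notin M(u,u')$ for all $u\ne u'$ in $W$; this is injectivity. For the direction fix $u\neq u'$ in $W$. By (1), $f_{uu'}$ has no zero on the connected set $C$, so $g_x(u)-g_x(u')$ has the same sign for all $x\in C$.

(b) If $p'\ne p$, then $p,p',m$ are three zeros, since $p'\notin W$.

(c) Let $e\in W^\circ$ be a branch point, and write $W=[w_0,e]\cup[e,w_1]$. For $u\neq u'$ in $[e,w_i]$ the zeros $p$ and $m\in(u,u')$ differ from $e$. So $g_e$ is injective on $[e,w_i]$, hence strictly increasing from $0$. Choose $u\in(e,w_0)$ and $u'\in(e,w_1)$ with $g_e(u)=g_e(u')$. Then $M(u,u')=\{p,e\}$. Moving $u$ in $W$ keeps $f(p)=0$ and gives $f(e)=g_e(u)-g_e(u')$ both signs. This contradicts 4.4 with $x=e$, $y=p$.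

(d) Such a component $Y$ is a nondegenerate subcontinuum, so a dendrite. If it is not an arc, it has a branch point $e$, which is a branch point of $X$ by (D4) and is interior to an arc in $Y$ joining points in two components of $Y\setminus\{e\}$. This arc is $p$-constant, contradicting (c). $\square$

Part (a) is the main tool: along a $p$-constant arc every other point sees distances strictly increase or strictly decrease, and the direction is the same for all points of a connected set that avoids $p$ and the interior of the arc.

## 6. Only four trees are left

**Proposition 6.1.** Let $q\ne e$ be branch points and $s=g_q(e)$. Then $e$ has order $3$. Besides the component containing $q$, $X\setminus\{e\}$ has exactly two components, $P_q(e)$ and $P'$. Here $P_q(e)\cup\{e\}$ is an arc $[e,w]$ with $w$ a leaf and no branch point in $(e,w)$, and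
$$g_q\equiv s\text{ on }[e,w],\qquad g_q<s\text{ on }[q,e),\qquad g_q>s\text{ on }P'.\tag{2}$$

*Proof.* Let $K$ be the component of $X\setminus\{q\}$ containing $e$. Let $H\ni q$ and $P_j$, $j\in J$, be the components of $X\setminus\{e\}$; the set $J$ has at least two elements. Since $P_j\cup\{e\}$ is connected and misses $q$, we have $P_j\subset K$. Also $(q,e)\subset K\cap H$.

**Step 1.** To bound $g_q$ from below, we show $g_q\ge s$ on each $P_j$. Otherwise some $t\in(0,s)$ is taken at a point of $P_j$, and also at a point of $(q,e)$. The arc joining these two points of $K$ contains $e$, where $g_q=s\ne t$. This contradicts 4.5(ii).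

**Step 2.** To force constancy, we show that at most one $P_j$ contains values $>s$. If two did, then, since the sets $P_j\cup\{e\}$ are connected, all $t$ slightly larger than $s$ would be taken in both, and again the joining arc contains $e$, where $g_q=s\ne t$. Contradiction to 4.5(ii).

**Step 3.** We count. All $P_j$ but at most one satisfy $g_q\equiv s$ on $P_j$. If two of them did, an arc between a point of one and a point of the other would be $q$-constant with the branch point $e$ in its interior, contradicting 5.1(c). So $J$ has exactly two elements, $e$ has order $3$, exactly one of the two, call it $P_q(e)$, has $g_q\equiv s$, and the other is called $P'$.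

**Step 4.** To find the shape of $P_q(e)$, let $N=\{g_q=s\}\cap(K\cup\{q\})$. It is closed, and connected by 4.5(ii). It contains the nondegenerate continuum $P_q(e)\cup\{e\}$, and it lies in a component of $\{g_q=s\}$, which is an arc by 5.1(d). So $N$ is a $q$-constant arc, and $e$ is an end of $N$ by 5.1(c). Hence $P_q(e)\cup\{e\}$ is a subarc $[e,w]$ of $N$, with no branch point in $(e,w)\subset N^\circ$. Let $C\not\ni e$ be a component of $X\setminus\{w\}$. Then $C\cup\{w\}$ is connected, misses $e$ and contains $w\in P_q(e)$, so $C\subset P_q(e)\setminus\{w\}=(e,w)$. But $(e,w)$ lies in the component of $X\setminus\{w\}$ containing $e$. So there is no such $C$, and $w$ is a leaf. A leaf is not interior to an arc, so $N=[e,w]$.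

**Step 5.** We read off (2). The first part is the definition of $P_q(e)$. On $[q,e)$ we have $g_q\le s$ by monotonicity, and on $P'$ we have $g_q\ge s$ by Step 1. Within $K\cup\{q\}$ the value $s$ is taken only on $N=[e,w]$, which is disjoint from $[q,e)$ and from $P'$. $\square$

**Proposition 6.2.** $X$ has at most two branch points.

*Proof.* Let $q,e,h$ be distinct branch points. If $P_q(e)=P_h(e)$, the arc $[e,w]$ would be both $q$-constant and $h$-constant, contradicting 5.1(b). So they are two different components of $X\setminus\{e\}$, and neither contains a branch point, by 6.1. As $e$ has order $3$, both $q$ and $h$ lie in the third component, and $e$ does not separate them. Thus *for any three distinct branch points, none separates the other two*. So the median $c$ of $q,e,h$ differs from all three. Then $c$ is a branch point, and it separates $q$ from $e$. The triple $q,e,c$ contradicts the italicized statement. $\square$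

**Proposition 6.3.** $X$ is one of the following:

- an *arc*;
- a *triod*: one branch point $q$, of order $3$, and three legs;
- a *4-star*: one branch point $q$, of order $4$, and four legs;
- an *H-tree*: two branch points $q,e$ of order $3$, joined by $[q,e]$, with two legs at each.

Here a *leg* at $q$ is an arc $[q,v]$ with $v$ a leaf of $X$ such that $(q,v]$ is a component of $X\setminus\{q\}$.

*Proof.* Without branch points, $X$ is an arc by (D5). Let $q$ be a branch point and $K$ a component of $X\setminus\{q\}$ without branch points. Then $K\cup\{q\}$ is a dendrite. It has no branch points, by (D4) and because removing $q$ leaves the connected set $K$. So it is an arc $[q,v]$ with end $q$. As $X\setminus\{v\}=(X\setminus K)\cup[q,v)$ is connected, $v$ is a leaf, and $[q,v]$ is a leg. If $q$ is the only branch point, all components are of this kind, and there are three or four of them by 4.5.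

Let there be exactly two branch points $q,e$; both have order $3$ by 6.1. If $z\notin[q,e]$, the median of $z,q,e$ lies in $[q,e]$ and is not $z$. It is not in $(q,e)$, where it would be a third branch point. So it is $q$ or $e$. In the first case $q\in(z,e)$, so $z$ lies in one of the two components of $X\setminus\{q\}$ not containing $e$; in the second, $z$ lies in one of the two components of $X\setminus\{e\}$ not containing $q$. These four components contain no branch point, so they give legs. $\square$

From now on $X$ is one of these four finite trees. The *vertices* are the points of order $\ne2$, namely the leaves and branch points. An *open edge* is a component of the complement of the set of vertices; it is an open arc, open in $X$, with two distinct vertices as ends. An *open interval* is a nonempty connected open subset of an open edge. Note that if $D$ is an arc and $D^\circ$ contains no vertex, then $D^\circ$ lies in one open edge and is an open interval.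

## 7. Signs modulo two, and a Baire argument

**Definition.** Let $O$ be the set of points of odd order: the leaves and the branch points of order $3$. If $a\neq b$ and $f_{ab}\ne0$ on $O$, let
$$P(a,b)=\#\{v\in O: f_{ab}(v)>0\}\bmod 2,$$
and let $S$ be the set of such pairs $(a,b)$ with $P(a,b)$ odd.

The signs on $O$ are stable and $O\ne\emptyset$, so $S$ is open in $X\times X$ and misses the diagonal. Also $P$ is constant on every connected set of pairs on which all $f_{ab}(v)$, $v\in O$, are nonzero.

On the broken circle $A$ of Section 1, $O$ consists of the two ends, and $S$ is the set of pairs whose bisector strictly separates the ends: $\pi/2<\sigma<\pi$, which are exactly the pairs with a one-point midset. If $A$ had the DMP, such pairs would need a second zero, and that zero would have to be touching. The next statement is the general form of this remark.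

**Proposition 7.1.** If $f_{ab}\neq0$ on $O$, then $P(a,b)\equiv\sum_{x\in M(a,b)}n_-(x)\equiv\sum_{x\in M(a,b)}n_+(x)$ modulo $2$.

*Proof.* Add the points of $M(a,b)$ to the vertex set. Then $f_{ab}$ has a constant nonzero sign in the interior of each edge; call an edge a $+$ edge or a $-$ edge accordingly. All edges at a vertex with $f_{ab}>0$ are $+$ edges. The ends of a $+$ edge are positive vertices or points of $M(a,b)$, so it has $2-(\text{number of its ends in }M(a,b))$ ends at positive vertices. At $x\in M(a,b)$ there are $n_+(x)$ edges of sign $+$. Summing over the $+$ edges,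
$$\sum_{f_{ab}(v)>0}\deg v\equiv\sum_{x\in M(a,b)}n_+(x)\pmod 2 .$$
The degree of a vertex is its order, and the vertices of odd degree are the points of $O$, so the left side is $\equiv P(a,b)$. Points of $M(a,b)$ are not in $O$, so they have even order, and $n_+\equiv n_-$ there. $\square$

Hence **for $(a,b)\in S$ exactly one of the two zeros has even $n_-$, and it is also the only one with even $n_+$.** It has even order. If the order is $2$, then $n_-\in\{0,2\}$ and the zero is touching. Otherwise it is the center $q$ of the 4-star.

**Proposition 7.2.** Let $U,V$ be open intervals with $U\times V\subset S$. Then there are a point $p$ and a number $r$ with $g_p\equiv r$ on $U\cup V$.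

*Proof.*

**Step 1.** The aim is to find open intervals $U'\subset U$, $V'\subset V$ for which the claim holds; we do this by making the position of the even zero stable on an open set of pairs. Let $\mathcal I$ be a countable family of closed arcs in open edges that contains arbitrarily small neighborhoods of every point of every open edge. For $I\in\mathcal I$ and $n\ge1$ let $F^+_{I,n}$ be the set of $(a,b)\in U\times V$ with $\min_If_{ab}=0$ and $f_{ab}\ge1/n$ at both ends of $I$. Let $F^-_{I,n}$ be the set of those with $\max_If_{ab}=0$ and $f_{ab}\le-1/n$ at both ends. In the 4-star also let $F_q=\{(a,b)\in U\times V:f_{ab}(q)=0\}$. These are countably many relatively closed sets. They cover $U\times V$. Indeed, take the zero $x$ with even $n_-$. If $x=q$ in the 4-star, then $(a,b)\in F_q$. If $x$ has order $2$, choose $I\in\mathcal I$ with $x$ in its interior and not containing the other zero; if $n_-(x)=0$, then $f_{ab}>0$ on $I\setminus\{x\}$ and $(a,b)\in F^+_{I,n}$ for some $n$, and if $n_-(x)=2$, then $(a,b)\in F^-_{I,n}$ for some $n$. By Baire's theorem one of the sets contains some $U'\times V'$ with open intervals $U',V'$.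

If it is $F_q$, then $g_q(a)=g_q(b)$ for all $a\in U'$, $b\in V'$, so $g_q$ is constant on $U'\cup V'$, and $p=q$.

Let it be $F^+_{I,n}$. For $(a,b)\in U'\times V'$ we have $f_{ab}\ge0$ on $I$, there are zeros in $I$, they are interior to $I$, have order $2$ and $n_-=0$. Only one zero has even $n_-$, so there is a unique zero $p(a,b)$ in $I$. The map $p$ is continuous on $U'\times V'$: if $(a_i,b_i)\to(a,b)$, every limit point of $p(a_i,b_i)$ lies in the compact set $I$ and is a zero of $f_{ab}$, hence is $p(a,b)$.

*Two pairs with the same zero.* If $p(a,b)=z=p(a',b')$, then, using $f_{ab'}(z)\ge0$ and $f_{a'b}(z)\ge0$,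
$$d(a,z)\ge d(b',z)=d(a',z)\ge d(b,z)=d(a,z),$$
so $d(a,z)=d(a',z)=d(b,z)=d(b',z)$.

*The map $p$ is constant.* Suppose $p(a_0,b_0)\neq p(a_0,b_1)$. By continuity there are a nondegenerate arc $[z_0,z_1]\subset I$ and a neighborhood $A_0\subset U'$ of $a_0$ such that, for $a\in A_0$, the arc $[z_0,z_1]$ lies between $p(a,b_0)$ and $p(a,b_1)$. As $V'$ is connected, for all $a\in A_0$ and $z\in[z_0,z_1]$ there is $b\in V'$ with $p(a,b)=z$. By the previous paragraph $d(a,z)=d(a',z)$ for all $a,a'\in A_0$ and all $z\in[z_0,z_1]$. So for $a\ne a'$ in $A_0$ the midset $M(a,a')$ is infinite, a contradiction. Thus $p(a,\cdot)$ is constant for each $a$. Exchanging the roles of $a$ and $b$, we see that $p(\cdot,b)$ is constant for each $b$ (otherwise $M(b,b')$ would be infinite for some $b\ne b'$). So $p$ is one point $p$, and $g_p(a)=g_p(b)$ for all $(a,b)\in U'\times V'$; that is, $g_p$ is constant on $U'\cup V'$.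

For $F^-_{I,n}$ we have $f_{ab}\le0$ on $I$, so the zeros in $I$ have $n_+=0$. Only one zero has even $n_+$, so again there is a unique zero in $I$. The argument is then the same with all inequalities reversed.

**Step 2.** We extend the constancy from $U',V'$ to all of $U,V$. Let $U',V',p,r$ be as in Step 1. For any open interval $U_1\subset U$, Step 1 applied to $U_1\times V'$ gives $U''\subset U_1$, $V''\subset V'$ and $p'',r''$. An arc in $V''$ is both $p$-constant and $p''$-constant, so $p''=p$ by 5.1(b), and hence $r''=r$. So $g_p=r$ at some points of every open interval $U_1\subset U$, that is, on a dense subset of $U$, and hence on $U$. For $V_1\subset V$ apply Step 1 to $U'\times V_1$ and use 5.1(b) on an arc in $U'$; so $g_p=r$ on $V$. $\square$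

## 8. Odd pairs live only at the tips of a 4-star

**Proposition 8.1.** If $X$ is an arc, a triod or an H-tree, then $S=\emptyset$. If $X$ is a 4-star with center $q$ and leaves $v_i$, then $S\subset\bigcup_{i,j}W_i\times W_j$, where $W_i$ is the component of $\{g_q=g_q(v_i)\}$ containing $v_i$.

*Proof.* Suppose $U\times V_0\subset S$ with open intervals $U,V_0$, and let $p,r$ be as in 7.2. Let $W\supset U$ and $V\supset V_0$ be the components of $\{g_p=r\}$ containing $U$ and $V_0$. They are arcs by 5.1(d), with no branch points in $W^\circ,V^\circ$ by 5.1(c). Pairs $(a,b)\in U\times V_0\subset S$ satisfy $f_{ab}(p)=0$, so $p\notin O$: *$p$ has order $2$ or is the center of the 4-star*. No $v\in O$ lies in $W^\circ\cup V^\circ\cup\{p\}$, so by 5.1(a) *$g_v$ is strictly monotone on $W$ and on $V$ for every $v\in O$*. The ends of $W$ are not both leaves: otherwise $W=X\ni p$ by 2.3, while $p\notin W$. The same holds for $V$.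

**Step 1.** This step shows that $S$ avoids the non-leaf sides of $W\times V$: *if $u$ is an end of $W$ and not a leaf, then $S\cap(\{u\}\times V)=\emptyset$; if $u$ is an end of $V$ and not a leaf, then $S\cap(W\times\{u\})=\emptyset$.* Let $(u,b)\in S$ with $b\in V$. As $S$ is open and $X$ is a finite tree, there are a small connected open neighborhood $N_u$ of $u$ and an open interval $V_1\subset V^\circ$ near $b$ with $N_u\times V_1\subset S$, where $N_u\setminus\{u\}$ is a union of open intervals $J_j$, one in each component of $X\setminus\{u\}$. By 7.2 some $g_{p_j}$ is constant on $J_j\cup V_1$. By 5.1(b) on an arc in $V_1$, $p_j=p$, and the value is $r$. So $g_p\equiv r$ on the connected set $W\cup N_u$. As $u$ has order at least $2$ and $W\setminus\{u\}$ lies in one component of $X\setminus\{u\}$, the set $W\cup N_u$ is strictly larger than $W$. But $W$ is a component of $\{g_p=r\}$: a contradiction. The second claim is the same with the coordinates exchanged.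

**Step 2.** This step excludes $W=V$. In that case, for $v\in O$, strict monotonicity gives $g_v(a)-g_v(b)\ne0$ for $a\neq b$ in $W$. So $P$ is defined and constant on each of the two triangles that form $W\times W$ minus the diagonal. Let $u$ be a non-leaf end of $W$. One triangle contains all $(u,b)$, $b\in W\setminus\{u\}$, and the other contains all $(a,u)$, $a\in W\setminus\{u\}$. By Step 1 none of these pairs is in $S$. So $S\cap(W\times W)=\emptyset$, contradicting $U\times V_0\subset S$.

So $W\ne V$, and then $W\cap V=\emptyset$. Let $R=W\times V$, a closed rectangle; $p\in M(a,b)$ for all $(a,b)\in R$. For $v\in O$ let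
$$\gamma_v=\{(a,b)\in R: g_v(a)=g_v(b)\}.$$

**Step 3.** We describe the curves $\gamma_v$, across which $P$ can change. On $\gamma_v$ we have $M(a,b)=\{p,v\}$, so *the $\gamma_v$ are pairwise disjoint*. The sets $g_v(W)$ and $g_v(V)$ are compact intervals, and $g_v$ is strictly monotone on $W$ and $V$. If the two intervals are disjoint, $\gamma_v$ is empty. If they share one point, it is a common end point, and $\gamma_v$ is one corner of $R$. If they share a nondegenerate interval $T$, then for each $t\in T$ there is exactly one $(a,b)\in\gamma_v$ with $g_v(a)=g_v(b)=t$; so $\gamma_v$ is an arc, the graph of a strictly monotone function. Its interior is in $\operatorname{int}R$. At each end of $T$ at least one of $a,b$ is an end of its arc, so the end points of $\gamma_v$ lie in $\partial R$, and they differ in both coordinates. In this last case we call $\gamma_v$ *nondegenerate*.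

*If $v$ has order $3$, then $\gamma_v$ contains only corners.* At a non-corner of $R$ in $\gamma_v$ one coordinate can be moved both ways inside $W$ or $V$. This keeps $f(p)=0$ and gives $f(v)$ both signs, contradicting 4.4 with $x=v$, $y=p$.

*Some $\gamma_v$ is nondegenerate,* and then $v$ is a leaf. Otherwise $P$ is defined and constant on $R$ minus corners, a connected set that meets $S$. So $P$ is odd there, and with a non-leaf end $u$ of $W$ the pairs $(u,b)$, $b\in V^\circ$, are in $S$, contradicting Step 1.

**Step 4.** We locate the ends of a nondegenerate $\gamma_v$. Let $z$ be an end point of it. The closed sets $\gamma_{v'}$, $v'\in O\setminus\{v\}$, do not contain $z$. So near $z$ in $R$ the $f_{ab}(v')$ do not vanish, and where $f_{ab}(v)\ne0$ the value of $P$ is determined by the sign of $f_{ab}(v)$: *one of the two signs means membership in $S$*. Call a side of $R$ a leaf side if its fixed coordinate is a leaf.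

Suppose $z$ is in the relative interior of a non-leaf side. Then $f(v)$ takes both signs on that side near $z$, by strict monotonicity, so $S$ meets the side, contradicting Step 1.

Suppose $z=(a_z,b_z)$ is a corner of two non-leaf sides. By strict monotonicity $f(v)$ has a strict sign on each of the two sides minus $z$. We have
$$f_{ab}(v)=\bigl(g_v(a)-g_v(a_z)\bigr)-\bigl(g_v(b)-g_v(b_z)\bigr),$$
where the first bracket is $f(v)$ on the side $b=b_z$ and minus the second bracket is $f(v)$ on the side $a=a_z$. If the two signs were equal, $f_{ab}(v)$ would vanish only at $z$, and $\gamma_v=\{z\}$ would not be nondegenerate. So the signs are opposite, and $S$ meets one of the two sides, contradicting Step 1.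

So both end points of $\gamma_v$ lie on leaf sides. Each of $W,V$ has at most one leaf end, and the two end points differ in both coordinates, so they cannot lie on the same leaf side. Hence both $W$ and $V$ have a leaf end:
$$W=[\lambda,w],\qquad V=[\mu,y],$$
with leaves $\lambda\ne\mu$ and non-leaves $w,y$, and $\gamma_v$ joins a point $(\lambda,b_1)$ to a point $(a_2,\mu)$ with $b_1\ne\mu$, $a_2\neq\lambda$. As $f_{\lambda b}(\lambda)<0$ for $b\in V$, $\gamma_\lambda$ does not meet $\{\lambda\}\times V$, so $v\ne\lambda$. As $f_{a\mu}(\mu)>0$ for $a\in W$, also $v\neq\mu$. So $v$ is a third leaf. *If $X$ is an arc this is already a contradiction.*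

**Step 5.** We compare directions of monotonicity. On $W$ and on $V$, *outward* means towards $\lambda$, respectively $\mu$. Along $\gamma_v$, as $a$ moves inward from $\lambda$ to $a_2$, $b$ moves outward from $b_1$ to $\mu$, with $g_v(a)=g_v(b)$ throughout. Hence
$$g_v\text{ has opposite outward directions of monotonicity on }W\text{ and on }V.\tag{3}$$
For $(a,b)\in\gamma_v$ the set $M(a,b)=\{p,v\}$ meets the open arc $(a,b)$, and the leaf $v$ is not in it, so $p\in(a,b)$. As $p\notin W\cup V$, the point $p$ separates $W$ from $V$. Let $H_W\neq H_V$ be the components of $X\setminus\{p\}$ containing $W$ and $V$. By 2.3, for $x\in H_W\setminus[\lambda,w)$ the arc $[x,w]\subset H_W$ (or the point $w$, if $x=w$) misses $[\lambda,w)$. So $H_W\setminus[\lambda,w)$ is connected; it contains $w$ and misses $W^\circ\cup\{p\}$. By 5.1(a) $g_w$ is strictly monotone on $W$, and it vanishes at $w$, so it increases outward. By 5.1(a) again, *$g_x$ increases outward on $W$ for all $x\in H_W\setminus[\lambda,w)$.* Likewise $g_x$ increases outward on $V$ for all $x\in H_V\setminus[\mu,y)$.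

**Step 6.** This step excludes that $p$ has order $2$. If it does, then $v\in H_W$ or $v\in H_V$. All facts of Step 5 are symmetric in $(W,\lambda,w)$ and $(V,\mu,y)$, so let $v\in H_W$. The leaf $v\ne\lambda$ is not in $[\lambda,w)$, so $g_v$ increases outward on $W$, and by (3) it decreases outward on $V$. The set $H_W$ is connected and misses $V^\circ\cup\{p\}$. So by 5.1(a) on $V$ with $C=H_W$, *$g_x$ strictly decreases outward on $V$ for every $x\in H_W$.* Let $c$ be the median of $\lambda,v,p$. It lies in $[\lambda,v]\subset H_W$, so $c\ne p$. Also $c\neq\lambda,v$, as otherwise a leaf would be interior to an arc. So $c\in H_W$ is a branch point. By 2.3 the arc $[c,\mu]$ has $V$ as its terminal segment, and by 4.5 $g_c$ is nondecreasing along it. This contradicts the italicized statement for $x=c$.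

**Step 7.** We conclude. By Step 6, $p$ is the center $q$ of a 4-star. Then $W,V$ are components of the fiber $\{g_q=r\}$ containing the leaves $\lambda=v_i$ and $\mu=v_j$ for some $i,j$; that is, $W=W_i$ and $V=W_j$, and $U\times V_0\subset W_i\times W_j$. The union of the open edges is dense in $X$ and $S$ is open. So if $S\ne\emptyset$, it contains some product of open intervals. If $X$ is not a 4-star, this was shown to be impossible, so $S=\emptyset$. In the 4-star, $S\cap(\text{union of open edges})^2$ is contained in the closed set $\bigcup W_i\times W_j$, and it is dense in $S$. So $S\subset\bigcup W_i\times W_j$. $\square$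

## 9. Excluding the arc, the 4-star and the H-tree

**Arc.** With end points $\lambda,\mu$ we have $O=\{\lambda,\mu\}$ and $f_{\lambda\mu}(\lambda)<0<f_{\lambda\mu}(\mu)$. So $(\lambda,\mu)\in S$, contradicting 8.1.

**4-star.** Here $O$ is the set of the four leaves. Let $v$ be a leaf.

**Step 1.** We show that pairs equidistant from $v$ at a nonexceptional value stay away from $q$. Let $a\ne b$ and $g_v(a)=g_v(b)\notin\Lambda_v$. The open arc $(a,b)$ contains a zero, and it is not the leaf $v$. So $M(a,b)=\{v,x\}$ with $x\in(a,b)$, and $x$ is not a leaf. So $f_{ab}\neq0$ at the other three leaves. By moving $a$ slightly, $f(v)$ can be given either sign without changing the signs at the other leaves, and one of the two choices makes $P$ odd. Thus $(a,b)\in\overline S\subset\bigcup W_i\times W_j$. The sets $W_i$ are compact and do not contain $q$, since $g_q(v_i)>0$. So there is $\delta>0$ such that no such $a,b$ are both within $\delta$ of $q$.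

**Step 2.** We produce such a pair near $q$. By 5.1(c), $g_v$ is constant on some initial segment at $q$ of at most one leg, since two such segments would form a $v$-constant arc with $q$ in its interior. On each of the at least three other legs, take an initial segment within $\delta$ of $q$; $g_v$ is nonconstant on it, so its image contains a nondegenerate interval with end point $g_v(q)$, above or below $g_v(q)$. Two of the three legs give the same side, and the two intervals have uncountably many common values. So there are points $a\ne b$ within $\delta$ of $q$ on these two legs, neither equal to $q$, with $g_v(a)=g_v(b)\notin\Lambda_v$. This contradicts Step 1.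

**H-tree.** Here $O$ is the set of all six vertices. We use the notation of 6.1 and (2). The arc $[e,w]$ is $q$-constant, so by (1) $M(w,e)=\{q,m\}$ with $m\in(e,w)$, and $m$ is not a vertex. So $f_{we}\ne0$ on $O\setminus\{q\}$. Vary the second point near $e$. For $c\in P'$ near $e$ we have $f_{wc}(q)=s-g_q(c)<0$ by (2); for $a\in(q,e)$ near $e$ we have $f_{wa}(q)=s-g_q(a)>0$. In both cases the signs on $O\setminus\{q\}$ are those of $f_{we}$. So $P(w,c)\neq P(w,a)$, one of them is odd, and $S\ne\emptyset$, contradicting 8.1.

## 10. The triod: a three by three matrix of signs

Let $X$ be a triod with center $q$, leaves $v_1,v_2,v_3$ and legs $L_i=[q,v_i]$. Put $h_j=g_{v_j}$ and $m_i=g_q(v_i)$. Then $O=\{q,v_1,v_2,v_3\}$ and $S=\emptyset$ by 8.1, so *whenever $P(a,b)$ is defined it is even*. *Outward* means away from $q$. By 4.5, $g_q$ is nondecreasing outward on each leg, and for $t\notin\Lambda_q$, $0<t<m_i$, there is a unique $a_i(t)\in L_i$ with $g_q(a_i(t))=t$; clearly $a_i(t)\to q$ as $t\to0$.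

**Lemma 10.1.** If $y\in O$, $a\ne b$ and $g_y(a)=g_y(b)\notin\Lambda_y$, then $M(a,b)=\{q,v_l\}$ for some $l$, and $q\in(a,b)$.

*Proof.* Let $M(a,b)=\{y,x\}$. If $x\notin O$, then by moving $a$ slightly $f(y)$ can be given either sign without changing the nonzero signs on $O\setminus\{y\}$, and one choice makes $P$ odd. As $S=\emptyset$, this is impossible. So $M(a,b)\subset O$. It contains a point of $(a,b)$, which is not a leaf, hence is $q$. The other point is a leaf. $\square$

If $y=v_j$, the conclusion is therefore $M(a,b)=\{q,v_j\}$.

**Lemma 10.2.** $h_j$ takes no value outside $\Lambda_{v_j}$ twice on one leg, and $h_j$ is weakly monotone on each leg.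

*Proof.* If $a\ne b$ are on one leg, then $q\notin(a,b)$, so the first claim follows from 10.1. Suppose no point $y$ of $L_i$ has a value of $h_j$ strictly greater than its values at some points on both sides of $y$, or strictly smaller than its values at some points on both sides. Then for $x,y,z$ in this order on the leg, $h_j(y)$ is between $h_j(x)$ and $h_j(z)$. If $h_j(q)\le h_j(v_i)$, then $h_j(x)\le h_j(v_i)$ for every $x$. So for $x$ before $y$ the value $h_j(y)$, being between $h_j(x)$ and $h_j(v_i)$, is at least $h_j(x)$, and $h_j$ is nondecreasing outward. Similarly in the other case. So if $h_j$ were not weakly monotone, there would be such a point $y$, and uncountably many values near $h_j(y)$ would be taken on both sides of $y$, contradicting the first claim. $\square$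

**Definition.** Let $s_{ij}=\operatorname{sign}(h_j(v_i)-h_j(q))$.

Since $h_i(v_i)=0<h_i(q)$, we have $s_{ii}=-1$. If $s_{ij}=+$, $h_j$ is nondecreasing outward on $L_i$; if $s_{ij}=-$, it is nonincreasing outward; if $s_{ij}=0$, it is constant on $L_i$.

**Lemma 10.3.** $s_{ij}\ne0$ for $i\neq j$.

*Proof.* Let $s_{ij}=0$ and let $k$ be the third index. Then $L_i$ is $v_j$-constant, so by (1) $M(v_i,q)=\{v_j,m\}$ with $m\in(q,v_i)$. Put $f=f_{v_iq}$. We have $f(v_i)<0<f(q)$, and $f>0$ on the connected set $L_k\cup(L_j\setminus\{v_j\})$, which contains $q$ and no zero. Suppose there are $b\in L_j$ arbitrarily near $q$ with $h_j(b)<h_j(q)$. Then $f_{v_ib}(v_j)=h_j(v_i)-h_j(b)=h_j(q)-h_j(b)>0$, while for $b$ near $q$ the function $f_{v_ib}$ is negative at $v_i$ and positive at $q$ and $v_k$. So it is positive at exactly three points of $O$, and $(v_i,b)\in S=\emptyset$, a contradiction. Hence $h_j\ge h_j(q)$ on an initial segment of $L_j$. Since $s_{jj}=-1$, $h_j$ is nonincreasing outward on $L_j$, so $h_j\equiv h_j(q)$ on this segment. Together with $L_i$ it forms a $v_j$-constant arc with the branch point $q$ in its interior, contradicting 5.1(c). $\square$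

**Lemma 10.4.** $s_{ij}s_{ik}=-1$ for $\{i,j,k\}=\{1,2,3\}$.

*Proof.* $f_{v_iq}$ is negative at $v_i$, positive at $q$, and has the signs $s_{ij},s_{ik}\neq0$ at $v_j,v_k$. As $P(v_i,q)$ is even, exactly one of $s_{ij},s_{ik}$ is $+$. $\square$

**Lemma 10.5.** For $i\neq k$ there is exactly one $j\in\{1,2,3\}$ with $s_{ij}=s_{kj}$.

*Proof.*

**Step 1.** This step gives existence. Let $t\notin\Lambda_q$ be small and positive, $a=a_i(t)$, $c=a_k(t)$. By 10.1 with $y=q$, $M(a,c)=\{q,v_l\}$ for some $l$, so $h_l(a)=h_l(c)$. If this equals $h_l(q)$, then by weak monotonicity $h_l$ is constant on $[q,a]\cup[q,c]$, an arc with $q$ in its interior, contradicting 5.1(c). Otherwise $h_l(a)=h_l(c)$ is on one side of $h_l(q)$, and by weak monotonicity $s_{il}=s_{kl}$.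

**Step 2.** This step gives uniqueness. It suffices to show: *if $s_{ij}=s_{kj}$, then $v_j\in M(a_i(t),a_k(t))$ for all small $t\notin\Lambda_q$.* For two such $j$ there would then be three zeros, $q$ being one. Let $a=a_i(t)$, $c=a_k(t)$, with $t$ so small that $|h_j(a)-h_j(q)|$ and $|h_j(c)-h_j(q)|$ are less than both of $|h_j(v_i)-h_j(q)|$ and $|h_j(v_k)-h_j(q)|$; the latter are positive by 10.3 and $s_{jj}=-1$. Suppose $h_j(a)\ne h_j(c)$, say, by symmetry in $i,k$, $|h_j(a)-h_j(q)|>|h_j(c)-h_j(q)|$. All these differences are zero or have the common sign $s_{ij}=s_{kj}$. Choose $\rho\notin\Lambda_{v_j}$ strictly between $h_j(c)$ and $h_j(a)$. Then $\rho$ is further from $h_j(q)$ than $h_j(c)$, so $\rho\ne h_j(q)$. It lies between $h_j(q)$ and $h_j(a)$, so there is $a'\in[q,a]$ with $h_j(a')=\rho$. It lies between $h_j(c)$ and $h_j(v_k)$, so there is $c'\in[c,v_k]$ with $h_j(c')=\rho$. As $a'\neq q$, the points $a'\in L_i$ and $c'\in L_k$ are distinct. By 10.1 $q\in M(a',c')$, so $g_q(a')=g_q(c')$. But $g_q(a')\le t\le g_q(c')$ by monotonicity, so $g_q(a')=t$. Since $a_i(t)$ is unique, $a'=a$, contradicting $h_j(a')=\rho\ne h_j(a)$. $\square$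

**Proposition 10.6.** After relabeling the legs,
$$(s_{ij})=\begin{pmatrix}-&+&-\\-&-&+\\+&-&-\end{pmatrix}.\tag{4}$$

*Proof.* By 10.4 and $s_{ii}=-1$, row $i$ has exactly one $+$, at a place $\tau(i)\ne i$. If $\tau(i)=\tau(k)$ with $i\neq k$, rows $i$ and $k$ agree in three columns, contradicting 10.5. So $\tau$ is a permutation of three symbols without fixed points, that is, a 3-cycle. Relabel so that $\tau(1)=2$, $\tau(2)=3$, $\tau(3)=1$. $\square$

The matrix (4) is invariant under the cyclic relabeling $1\to2\to3\to1$, so every statement proved from (4) also holds in its cyclically relabeled forms.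

## 11. The triod: equal heights and a third zero

**Proposition 11.1.** There is $c^*\in L_3\setminus\{v_3\}$ with $m_1=g_q(c^*)\le m_3$.

*Proof.* By (4), $h_3$ is nonincreasing outward on $L_1$, from $\kappa=h_3(q)$ to $\rho^*=h_3(v_1)\in(0,\kappa)$, and on $L_3$, from $\kappa$ to $0$.

**Step 1.** We construct a pair at the extreme level $\rho^*$. For $\rho\in(\rho^*,\kappa)\setminus\Lambda_{v_3}$ let $a_\rho\in L_1$ and $c_\rho\in L_3$ be the points with $h_3=\rho$, unique by 10.2. By 10.1 $M(a_\rho,c_\rho)=\{q,v_3\}$, so $g_q(a_\rho)=g_q(c_\rho)$. Let $\rho\downarrow\rho^*$. Then $a_\rho,c_\rho$ move outward to limits $a^*,c^*$ with $h_3(a^*)=h_3(c^*)=\rho^*$. A point of the leg strictly inward of the limit is inward of some $a_\rho$, respectively $c_\rho$, so has $h_3\ge\rho>\rho^*$. Hence $a^*,c^*$ are the innermost points of $\{h_3=\rho^*\}$ on $L_1$ and $L_3$. As $\rho^*\ne\kappa$ and $\rho^*\neq0$, we have $a^*,c^*\ne q$ and $c^*\neq v_3$. Moreover $g_q(a^*)=g_q(c^*)$, so $M(a^*,c^*)=\{q,v_3\}$.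

**Step 2.** We find the signs of $f_{a^*c^*}$. The sets $L_1\setminus\{q\}\ni a^*$, $L_3\setminus\{q,v_3\}\ni c^*$ and $L_2\setminus\{q\}$ are connected and contain no zero. So the sign is $-$ on the first and $+$ on the second. On the third it is the sign of $f_{a^*c^*}(v_2)=h_2(a^*)-h_2(c^*)$. Since $s_{12}=+$ and $s_{32}=-$, we have $h_2(a^*)\ge h_2(q)\ge h_2(c^*)$, so this number is $\ge0$, and it is not $0$. So the sign is $+$. Thus $n_+(q)=2$.

**Step 3.** We show that the fiber $\{h_3=\rho^*\}\cap L_3$ is $\{c^*\}$. Otherwise, by weak monotonicity, it is a $v_3$-constant arc starting at $c^*$. By 5.1(a) $g_q$ is strictly monotone on it, hence strictly increasing outward by 4.5. For $c\ne c^*$ in it near $c^*$ we have $f_{a^*c}(v_3)=0$ and $f_{a^*c}(q)=g_q(c^*)-g_q(c)<0$. By 4.2 and $n_+(q)=2$ there are two zeros near $q$, and $v_3$ is a third. Contradiction.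

**Step 4.** We show $a^*=v_1$. Otherwise $[a^*,v_1]$ is $v_3$-constant, and $g_q$ is strictly increasing outward on it by 5.1(a) and 4.5. Take $a\in(a^*,v_1)$ near $a^*$. Then $f_{ac^*}$ is $+$ at $q$, since $g_q(a)>g_q(a^*)=g_q(c^*)$; it is $-$ at $v_1$ and $+$ at $v_2$, by Step 2 and continuity; and it is $0$ at $v_3$. For $c\in L_3$ slightly outward of $c^*$ we have $h_3(c)<\rho^*$ by Step 3, so $f_{ac}(v_3)=\rho^*-h_3(c)>0$, with the other signs unchanged. So $f_{ac}$ is positive at $q,v_2,v_3$ and negative at $v_1$, and $P(a,c)$ is odd, contradicting $S=\emptyset$.

Hence $m_1=g_q(v_1)=g_q(a^*)=g_q(c^*)\le g_q(v_3)=m_3$. $\square$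

By cyclic relabeling, $m_2\le m_1$ and $m_3\le m_2$. With $m_1\le m_3$ this gives $m_1=m_2=m_3=:m$. The relabeled form of 11.1 with $3\to1$ and $1\to2$ gives a point $a^\circ\in L_1\setminus\{v_1\}$ with $g_q(a^\circ)=m_2=m$. By monotonicity $g_q\equiv m$ on
$$W_1:=[a^\circ,v_1],$$
and $a^\circ\neq q$ because $m>0$. So $W_1$ is a $q$-constant arc.

**Proposition 11.2.** A triod cannot have the DMP.

*Proof.*

**Step 1.** We choose two nearby pairs, both equidistant from $q$ and $v_3$. By 5.1(a) $h_3$ is strictly monotone on $W_1$, hence strictly decreasing outward, as $s_{13}=-$. Choose $\rho_0\in(h_3(v_1),h_3(a^\circ))\setminus\Lambda_{v_3}$, and a sequence of values $\rho'\downarrow\rho_0$ of the same kind, with $\rho'>\rho_0$. Let $a\in W_1$ and $c\in L_3$ be points with $h_3=\rho_0$, and let $a'\in W_1$ and $c'\in L_3$ be points with $h_3=\rho'$. They exist on $L_3$, since $0<\rho_0<\rho'<h_3(a^\circ)\le\kappa$. By 10.1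
$$M(a,c)=M(a',c')=\{q,v_3\}.$$
So $g_q(c)=g_q(a)=m$ and $g_q(c')=g_q(a')=m$, and by monotonicity of $g_q$ on $L_3$ the arc $[c',c]$ is $q$-constant. The point $a'$ is inward of $a$, the point $c'$ is inward of $c$, and $a'\to a$ as $\rho'\downarrow\rho_0$, since $h_3$ is strictly monotone on $W_1$. Exactly as in Step 2 of the proof of 11.1, using $s_{12}=+$ and $s_{32}=-$, both $f_{ac}$ and $f_{a'c'}$ are $<0$ on $L_1\setminus\{q\}$, $\ge0$ on $L_3$, and $>0$ on $L_2\setminus\{q\}$.

**Step 2.** We determine the sign of $f_{a'c}$ off $W_1$, in order to trap its second zero. It vanishes at $q$, since $g_q(a')=m=g_q(c)$.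

Let $x\in L_3\setminus\{q\}$. Apply 5.1(a) to $W_1$ with $C=L_3\setminus\{q\}$. At $v_3\in C$ the direction is decreasing outward, so it is for $x$. Thus $d(a',x)>d(a,x)\ge d(c,x)$, and $f_{a'c}(x)>0$.

Let $x\in L_2\setminus\{q\}$. Apply 5.1(a) to $[c',c]$ with $C=L_2\setminus\{q\}$. At $v_2\in C$ the direction is decreasing outward, since $s_{32}=-$. So $d(c',x)>d(c,x)$, and $d(a',x)>d(c',x)$ by Step 1. Thus $f_{a'c}(x)>0$.

Let $x\in(q,a^\circ]$. Apply 5.1(a) to $W_1$ with $C=(q,a^\circ]$. At $a^\circ\in C$ the function $g_{a^\circ}$ starts from $0$ at $a^\circ$, so the direction is increasing outward. Thus $d(a',x)<d(a,x)<d(c,x)$, the last by Step 1, and $f_{a'c}(x)<0$.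

**Step 3.** We pass to the limit. By Step 2 the second point of $M(a',c)$ lies in $W_1$. Let $a'\to a$. By compactness of $W_1$ a limit point of these second zeros lies in $W_1$ and is a zero of $f_{ac}$. So $M(a,c)\cap W_1\ne\emptyset$. But $M(a,c)=\{q,v_3\}$ is disjoint from $W_1$. Contradiction. $\square$

*Proof of Theorem 1.* By Section 2, a continuum with the DMP that is not a simple closed curve is a dendrite. By 6.3 it is an arc, a triod, a 4-star or an H-tree. Section 9 excludes the arc, the 4-star and the H-tree, and 11.2 excludes the triod. So no dendrite has the DMP, and Theorem 1 is proved. $\blacksquare$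

## 12. Midsets with at most two points

*Proof of Theorem 2.* Let all midsets of the continuum $X$ have at most two points. Midsets are nonempty: $f_{ab}$ changes sign on the connected space $X$.

**Step 1.** We show that $X$ is a simple closed curve or a dendrite. The proof of 2.1 needs only that $M(a,b)$ is finite. In the proof of 2.2 the two zeros found in $E$ exhaust $M(a,b)$ as soon as $M(a,b)$ has at most two points. So Section 2 applies, and $X$ is a simple closed curve or a dendrite. These exclude each other, since a dendrite contains no simple closed curve.

**Step 2.** We derive the assertions of case 1. Let $X$ be a simple closed curve. Each of the two open arcs of $X\setminus\{a,b\}$ contains a zero of $f_{ab}$, hence exactly one. So $X$ has the DMP. At this zero $f_{ab}$ changes sign along the arc, from negative on the side of $a$ to positive on the side of $b$. So $M(a,b)$ separates $a$ from $b$. For continuity let $(a_i,b_i)\to(a,b)$ with $a_i\ne b_i$ and $a\neq b$. Then $f_{a_ib_i}\to f_{ab}$ uniformly. By the sign change, for large $i$ the function $f_{a_ib_i}$ has a zero in any given neighborhood of each of the two points of $M(a,b)$. Since $M(a_i,b_i)$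 has only two points, disjoint neighborhoods show that it consists of one point near each, so $M(a_i,b_i)\to M(a,b)$.

**Step 3.** We treat case 2. If $X$ is a dendrite, then by Sections 4–11 it does not have the DMP. So some midset does not have two points. It is nonempty and has at most two points, so it has exactly one.

**Step 4.** We prove the last assertion. A circle with the arc-length metric has the DMP, as computed in Section 1, and this metric can be transported to any simple closed curve by a homeomorphism. Conversely, a continuum with a compatible metric that has the DMP is a simple closed curve by Theorem 1. $\blacksquare$
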